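# Satisfiability of $L_\nu$ over a fixed clock set, with the constants left free

## 1. Timed automata, the logic $L_\nu$, and $(C,M)$-satisfiability

Throughout, $Act$ is a fixed finite alphabet of actions.

**Definition 1 (timed automata).** For a finite set $C$ of clocks, $\mathcal B(C)$ is the set of finite conjunctions of atoms $x\bowtie m$ with $x\in C$, $\bowtie\in\{<,\le,=,\ge,>\}$, $m\in\mathbb N$; the empty conjunction $\mathrm{tt}$ is allowed. A timed automaton over $Act$ and $C$ is $A=(N,l_0,E)$ with a finite set $N$ of locations, an initial location $l_0\in N$, and a finite set $E\subseteq N\times\mathcal B(C)\times Act\times 2^C\times N$ of edges $l\xrightarrow{g,a,r}l'$. Its states are pairs $(l,u)$ with $u:C\to\mathbb R_{\ge0}$. It has delay moves $(l,u)\xrightarrow{d}(l,u+d)$ for every real $d\ge0$, and action moves $(l,u)\xrightarrow{a}(l',u[r:=0])$ whenever $l\xrightarrow{g,a,r}l'$ is an edge and $u\models g$. It is a $(C,M)$-automaton if its clock set is $C$ and all constants in its guards are at most $M$. A $C$-automaton is a $(C,M)$-automaton for some $M\in\mathbb N$.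

*Example.* Let $A_1$ have one location $l_0$, one clock $c$, and two loops, $l_0\xrightarrow{c=0,\,a,\,\emptyset}l_0$ and $l_0\xrightarrow{c=1,\,b,\,\{c\}}l_0$. At $c=0$ it can do $a$. After delay $1$ it cannot do $a$, but it can do $b$, which takes it back to $c=0$. It is a $(\{c\},1)$-automaton.

**Definition 2 (formulas).** Let $K$ be a finite set of formula clocks, disjoint from the automaton clocks, and $\mathrm{Id}$ a finite set of identifiers. The formulas of $L_\nu$ are
$$\varphi ::= \mathrm{tt}\mid \mathrm{ff}\mid \varphi_1\wedge\varphi_2\mid\varphi_1\vee\varphi_2\mid x\bowtie m\mid x-y\bowtie m\mid x\ \mathrm{in}\ \varphi\mid \langle a\rangle\varphi\mid [a]\varphi\mid \exists\varphi\mid\forall\varphi\mid Z$$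
with $x,y\in K$, $a\in Act$, $m\in\mathbb N$, $Z\in\mathrm{Id}$. A declaration $\mathcal D$ assigns to each $Z\in\mathrm{Id}$ a formula $\mathcal D(Z)$; we write $Z\stackrel{\max}{=}\mathcal D(Z)$.

**Definition 3 (satisfaction).** Formulas are interpreted on extended states $(l,w)$, where $w=(u,v)$ with $u\in\mathbb R_{\ge0}^C$ and $v\in\mathbb R_{\ge0}^K$. Given a map $V$ from identifiers to sets of extended states, $[\![\psi]\!]_V$ is defined by induction. Identifiers denote $V(Z)$; Boolean connectives and atoms are as usual; $x\ \mathrm{in}\ \psi$ holds at $(l,w)$ iff $\psi$ holds at $(l,w[x:=0])$. The formula $\exists\psi$ (resp. $\forall\psi$) holds iff $\psi$ holds at $(l,w+d)$ for some (resp. every) $d\ge0$, and all clocks of $C\cup K$ advance together. The formula $\langle a\rangle\psi$ (resp. $[a]\psi$) holds iff some (resp. every) $a$-move of the automaton, which leaves $v$ unchanged, leads to a state where $\psi$ holds. There is no negation, so $[\![\psi]\!]_V$ is monotone in $V$, and by Tarski's theorem the system $V(Z)=[\![\mathcal D(Z)]\!]_V$ has a greatest solution; it is the largest $V$ with $V(Z)\subseteq[\![\mathcal D(Z)]\!]_V$ for all $Z$ (such a $V$ is called a post-fixed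 point). We write $(l,w)\models_{\mathcal D}\psi$ for truth under this greatest solution. The automaton $A$ satisfies $\varphi$ if $(l_0,0)\models_{\mathcal D}\varphi$, where all clocks are $0$.

*Example.* For a formula clock $z$ put $\mathrm{tick}\,\psi:=z\ \mathrm{in}\ \exists(z=1\wedge\psi)$. After $z$ is set to $0$, the only delay that makes $z=1$ is $1$, so $\mathrm{tick}\,\psi$ says that $\psi$ holds after a delay of exactly $1$ (with $z$ overwritten). Consider
$$Z'\stackrel{\max}{=}\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}\big([a]\mathrm{ff}\wedge\langle b\rangle\mathrm{tt}\wedge[b]Z'\big).$$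
The automaton $A_1$ satisfies $Z'$. Indeed let $V(Z')=\{(l_0,(u,v)):u(c)=0\}$. At such a state $a$ is enabled; after delay $1$ we have $c=1$, so $a$ is disabled, $b$ is enabled, and the only $b$-move leads to $c=0$, back into $V(Z')$. So $V$ is a post-fixed point. The recursion never ends, and with greatest fixed points it need not.

**Definition 4 (bounded satisfiability).** An instance is a formula $\varphi$ together with $K,\mathrm{Id},\mathcal D$. It is $(C,M)$-satisfiable if some $(C,M)$-automaton satisfies it, and $C$-satisfiable if some $C$-automaton does.

*Example.* Let $\varphi=\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}\,[a]\mathrm{ff}$. With $C=\emptyset$ all guards are $\mathrm{tt}$, enabledness does not change under delay, and $\varphi$ is not satisfiable. With $C=\{c\}$, a loop $l_0\xrightarrow{c=0,a,\emptyset}l_0$ satisfies it, so it is $(\{c\},0)$-satisfiable.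

## 2. A clock set without a bound on the constants

The following is known: given an instance, $C$ and $M$, it is decidable whether the instance is $(C,M)$-satisfiable. The problem we study, stated in "From Timed Automata to Logic — And Back", keeps $C$ and drops $M$:

*Given $\varphi,K,\mathrm{Id},\mathcal D$ and a finite clock set $C$, is there a natural number $M$ and a $(C,M)$-automaton that satisfies $\varphi$?*

From now on an instance includes $C$. Write $n=|C|$; let $k$ be the largest constant in $\varphi$ and $\mathcal D$ ($0$ if there is none); let $\mathrm{Sub}$ be the finite set of all subformulas of $\varphi$ and of all $\mathcal D(Z)$. For complexity statements only, constants are written in binary and $s$ is the size of the instance.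

**Theorem A.** It is decidable whether an instance is satisfied by some $C$-automaton; if so, such an automaton can be computed.

**Theorem B.**
1. The problem is in 2EXPTIME. There is a polynomial $P$ such that every $C$-satisfiable instance is satisfied by a $(C,M)$-automaton with $M$ and the number of locations at most $2^{2^{P(s)}}$.
2. For a suitable fixed $Act$ and every fixed $C$ (including $\emptyset$) the problem is 2EXPTIME-hard.
3. There are instances of size $O(m)$, $m\ge1$, that are $C$-satisfiable for every nonempty $C$, but only with $M\ge2^{2^m}$.

So the problem is decidable, and 2EXPTIME-complete with binary constants (for a suitable fixed $Act$). Here 2EXPTIME is deterministic time $2^{2^{\mathrm{poly}(s)}}$.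

## 3. Constants forced by small formulas

**No clocks.** If $C=\emptyset$ there is no guard except $\mathrm{tt}$, so $M$ plays no role, and the known result with $M=0$ decides the problem.

**One observation about the start.** After delay $t$ from the initial state, all automaton clocks equal $t$. All guards have constants at most $M$, so each guard has the same truth value for all $t>M$. Hence in a $(C,M)$-automaton

$$\text{enabledness of } a \text{ in } l_0 \text{ after delay } t \text{ is the same for all real } t>M. \tag{1}$$

**A forced constant.** Let $\mathrm{tick}^j$ be $j$ nested ticks, and let $\varphi=\mathrm{tick}^j\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}^{j+1}[a]\mathrm{ff}$. It says that $a$ is enabled at time $j$ and disabled at time $j+1$. By (1), $M\ge j$. With a clock $c$, the loop guarded by $c=j$ achieves $M=j$.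

**A formula that needs infinitely many constants.** Let
$$Z_\infty\stackrel{\max}{=}\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}\big([a]\mathrm{ff}\wedge\mathrm{tick}\,Z_\infty\big).$$
If $Z_\infty$ holds initially, then $a$ is enabled at all even times and disabled at all odd times, which contradicts (1) for every $M$. So $Z_\infty$ is not $C$-satisfiable for any $C$.

**A formula that looks similar and is satisfiable.** The formula $Z'$ of Section 1 also speaks of infinitely many unit delays, but it is satisfied with $M=1$. The difference is that it passes through actions $b$, at which the automaton may reset its clock.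

## 4. Searching through $M$, and forgetting integer parts

The first thing to try is to run the known decision procedure for $M=0,1,2,\dots$. It stops if the instance is satisfiable, so the problem is recursively enumerable, but on $Z_\infty$ the search never stops. To repair this one needs a computable bound on $M$. The natural candidate $M=k$ is wrong: $\mathrm{tick}^j\langle a\rangle\mathrm{tt}\wedge\mathrm{tick}^{j+1}[a]\mathrm{ff}$ has $k=1$ and forces $M\ge j$. By Theorem B(3) even doubly exponential constants can be needed.

The next thing to try is an abstraction that does not mention $M$. The formula never looks at automaton clocks; their integer parts only let the automaton know where it is along a delay. So forget these integer parts, and keep only which automaton clocks are integral and how the fractional parts of all relevant clocks are ordered. This is finite information, independent of $M$.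

Here is where that stops. Take one location, a clock $c$, and infinitely many $a$-loops, guarded by $c=0$, $c=2$, $c=4,\dots$. This structure satisfies $Z_\infty$: the set of states with $c$ an even integer is a post-fixed point. In the abstraction the delay alternates between "$c$ integral" and "$c$ not integral", together with finite information about formulas, so nothing records that infinitely many different constants are in use. The abstraction accepts $Z_\infty$, which is not satisfiable.

What went wrong can be said inside the abstraction: along that delay, $c$ leaves an integer infinitely often and is never reset. In a real $(C,M)$-automaton we may ignore a clock once it exceeds $M$, until its next reset, so between two resets a clock leaves an integer while being relevant at most $M+1$ times. We therefore let the abstract model declare a clock *dead* at the moment it leaves an integer, and require: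

$$(\ast)\qquad\text{every clock that leaves integers infinitely often while live is reset infinitely often.}$$

This does not mention $M$. It is a condition that a parity game can check, and the game is finite. Positional strategies in finite games then give $M$ back: in the finite graph of a positional winning strategy no closed walk lets a clock leave an integer without resetting it, so by the pigeonhole principle the number of integers it leaves between resets is at most the number of vertices.

The rest of the talk carries this out.

## 5. Truth through consistent sets

We need a way to certify truth without computing fixed points.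

**Definition 5.** For an automaton $A$, a set $R$ of triples $(l,w,\psi)$ with $\psi\in\mathrm{Sub}$ is *consistent* if:

- it has no triple with $\mathrm{ff}$ or with a false atom;
- for a conjunction in $R$ both conjuncts are in $R$, and for a disjunction at least one disjunct is in $R$, at the same $(l,w)$;
- $(l,w,x\ \mathrm{in}\ \psi)\in R$ implies $(l,w[x:=0],\psi)\in R$;
- $(l,w,Z)\in R$ implies $(l,w,\mathcal D(Z))\in R$;
- for $\exists\psi$ (resp. $\forall\psi$) in $R$ at $(l,w)$, $(l,w+d,\psi)\in R$ for some (resp. all) $d\ge0$;
- for $\langle a\rangle\psi$ (resp. $[a]\psi$) in $R$ at $(l,w)$, some (resp. every) $a$-move leads to $(l',w')$ with $(l',w',\psi)\in R$.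

*Example.* For $A_1$ and $Z'$, the proof in Section 1 describes one: put $Z'$, its body and both conjuncts of the body at the states with $c=0$; the formula $\exists(z=1\wedge\cdots)$ at $c=0,z=0$; the formula $z=1\wedge\cdots$ with all its conjuncts at $c=1,z=1$; and $\mathrm{tt}$ everywhere.

**Lemma 0.** For $\psi\in\mathrm{Sub}$: $(l,w)\models_{\mathcal D}\psi$ iff $(l,w,\psi)\in R$ for some consistent $R$.

*Proof.* The set of all true triples is consistent: every clause is the semantics of one connective, and the clause for $Z$ holds since the greatest fixed point is a fixed point.

Conversely, let $R$ be consistent and $V(Z)=\{(l,w):(l,w,Z)\in R\}$. By induction on $\psi$, $(l,w,\psi)\in R$ implies $(l,w)\in[\![\psi]\!]_V$. For identifiers this is the definition of $V$; for atoms and $\mathrm{ff}$ it is the first clause; for every other connective, the corresponding clause puts the needed subformulas in $R$ at the needed states, and the induction hypothesis applies. By the clause for $Z$, $V(Z)\subseteq[\![\mathcal D(Z)]\!]_V$ for all $Z$. So $V$ is a post-fixed point and lies below the greatest fixed point. By monotonicity $(l,w,\psi)\in R$ implies $(l,w)\models_{\mathcal D}\psi$.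 $\square$

## 6. Joint regions and phases

**Definition 6.** Let $L\subseteq C$ (the *live* clocks) and $w=(u,v)$. Put $P=L\cup\{z\in K:v(z)\le k\}$. Then $\mathrm{reg}_L(w)$ consists of

- $L$ and $P$;
- $\lfloor v(z)\rfloor$ for $z\in P\cap K$;
- $\mathcal Z=\{c\in P:w(c)\in\mathbb N\}$;
- the preorder on $P$ that compares fractional parts;
- for all $x,y\in K$, the class of $v(x)-v(y)$ among $(-\infty,0),\{0\},(0,1),\{1\},\dots,\{k\},(k,\infty)$.

The values of $\mathrm{reg}_L$ are the *joint regions* $\rho$. The *phase* of $\rho$ is $\pi=(L,\ \mathcal Z\cap L,\ \text{the preorder restricted to }L)$. It depends only on $u|_L$. We write $\mathcal Z_\pi=\mathcal Z\cap L$.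

No integer part of an automaton clock is recorded. If $\mathcal Z\ne\emptyset$, then $\mathcal Z$ is the bottom class of the preorder.

*Example.* Let $C=L=\{c\}$, $K=\{x\}$, $k=1$, and $c=2.5$, $x=0.7$. Then $P=\{c,x\}$, $\lfloor x\rfloor=0$, $\mathcal Z=\emptyset$, the order is $c<x$, and the difference class of $x-x$ is $\{0\}$. The phase says only that $c$ is live and not integral.

The atoms over $K$ in $\mathrm{Sub}$ have a truth value determined by $\rho$. For $x\bowtie m$ with $m\le k$: if $x\in P$, the floor and membership in $\mathcal Z$ decide; if $x\notin P$, then $v(x)>k\ge m$. For $x-y\bowtie m$ the difference class decides.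

**Lemma 1 (reset).** For $x\in K$, $\mathrm{reg}_L(w[x:=0])$ depends only on $\rho=\mathrm{reg}_L(w)$ and $x$; call it $\rho[x]$. It has the same phase as $\rho$. For $r\subseteq C$, $\mathrm{reg}_{L\cup r}(w[r:=0])$ depends only on $\rho$ and $r$; call it $\rho[r]$. Its phase, called $\pi[r]$, depends only on $\pi$ and $r$.

*Proof.* A reset clock belongs to the new $P$ and the new $\mathcal Z$, has floor $0$, and lies in the class of fractional part $0$, which is the bottom class and is exactly the new $\mathcal Z$. For the other clocks, membership in $P$ and $\mathcal Z$, floors and mutual order are unchanged. Resets of automaton clocks do not affect difference classes. After $x:=0$ with $x\in K$, and for $y\in K$, $y\ne x$, the class of $x-y$ becomes that of $-v(y)$ and the class of $y-x$ becomes that of $v(y)$. If $y\in P$, both are determined by the floor of $y$ and whether $y\in\mathcal Z$. If $y\notin P$, then $v(y)>k\ge0$, and they are $(-\infty,0)$ and $(k,\infty)$. The statements about phases follow by looking only at $L$ (resp. $L\cup r$). $\square$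

**Lemma 2 (delay).** Let $\rho=\mathrm{reg}_L(w)$.

- (a) If $P=\emptyset$ (we call $\rho$ *final*; then $L=\emptyset$), then $\mathrm{reg}_L(w+d)=\rho$ for all $d\ge0$.
- (b) If $\mathcal Z\ne\emptyset$ and $\delta\subseteq\mathcal Z\cap L$, put $\varepsilon=1-\max_{c\in P}\mathrm{frac}(w(c))>0$. For all $0<d<\varepsilon$, $\mathrm{reg}_{L\setminus\delta}(w+d)=:\mathrm{nx}_\delta(\rho)$ depends only on $\rho$ and $\delta$.
- (c) If $P\ne\emptyset=\mathcal Z$, let $Y$ be the class of maximal fractional part in $P$ and let $d^{\ast}>0$ be $1$ minus that fractional part. Then $\mathrm{reg}_L(w+d)=\rho$ for $0\le d<d^{\ast}$, and $\mathrm{reg}_L(w+d^{\ast})=:\mathrm{nx}_\emptyset(\rho)$ depends only on $\rho$.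

*Proof.* Differences do not change under delay, and clocks of $K\setminus P$ stay above $k$. This gives (a).

(b) For $0<d<\varepsilon$ every clock of $P$ has its fractional part increased by $d$ to a value in $(0,1)$, and its floor is unchanged. The clocks that leave $P$ are those of $\delta$ and those $z\in\mathcal Z\cap K$ with value $k$; a clock $z\in P\cap K$ with value $<k$ stays below $\lfloor v(z)\rfloor+1\le k$. The preorder on the remaining clocks is unchanged, and the new $\mathcal Z$ is empty.

(c) For $d<d^{\ast}$ all fractional parts of $P$ increase by $d$ and stay in $(0,1)$, so nothing recorded changes; in particular $z\in P\cap K$ is non-integral, hence has value $<k$, and stays below $\lfloor v(z)\rfloor+1\le k$. At $d^{\ast}$ exactly the clocks of $Y$ become integral and move to the bottom of the preorder. The floors of $Y\cap K$ increase by $1$; these clocks had a non-integral value $<k$, so they are still $\le k$, and $P$ is unchanged. $\square$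

**Definition 7.** A non-final $\rho$ is *exit* if (b) applies with $\mathcal Z\cap L\ne\emptyset$, or (c) applies with $Y\cap L\ne\emptyset$. Otherwise it is *internal*. If $\rho$ is internal put $\mathrm{nx}(\rho):=\mathrm{nx}_\emptyset(\rho)$.

If $\rho$ is internal, then during the step to $\mathrm{nx}(\rho)$ no live automaton clock leaves or reaches an integer. In case (b) the live clocks are non-integral and $d<\varepsilon$; in case (c) the live clocks have smaller fractional part than $Y$. Hence $\mathrm{nx}(\rho)$ has the same phase as $\rho$. If $L=\emptyset$, no region is exit.

*Example (continued).* From $c=2.5,\ x=0.7$: case (c) with $Y=\{x\}$, internal, $d^{\ast}=0.3$. Next, at $c=2.8,\ x=1$: $\mathcal Z=\{x\}$, case (b), internal, and $x$ leaves $P$ because its value is $k=1$. Next, $P=\{c\}$, $\mathcal Z=\emptyset$: case (c) with $Y=\{c\}$, exit, and $c$ reaches $3$. Then $\mathcal Z=\{c\}$: case (b), exit, and there is a choice: $\delta=\emptyset$ keeps $c$ live, $\delta=\{c\}$ makes it dead and the region final.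

**Definition 8.** For a phase $\pi$ with $L\ne\emptyset$ and $\delta\subseteq\mathcal Z_\pi$, the phase $S_\delta(\pi)$ is:

- if $\mathcal Z_\pi\ne\emptyset$: live set $L\setminus\delta$, no integral clocks, order restricted;
- if $\mathcal Z_\pi=\emptyset$ (so $\delta=\emptyset$): live set $L$, and the maximal class of $\pi$ becomes the integral class, at the bottom.

If $\rho$ is exit with phase $\pi$, then $\mathrm{nx}_\delta(\rho)$ has phase $S_\delta(\pi)$. In case (b) we have $\mathcal Z_\pi\neq\emptyset$ and this is the description of $\mathrm{nx}_\delta$. In case (c) we have $\mathcal Z_\pi=\emptyset$, and since $Y\cap L\ne\emptyset$, the set $Y\cap L$ is the maximal class of $\pi$.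

**Internal chains are finite.** The chain $\rho,\mathrm{nx}(\rho),\mathrm{nx}^2(\rho),\dots$ of internal regions reaches an exit or final region after finitely many steps. Steps (b) and (c) alternate, since (b) makes $\mathcal Z$ empty and (c) makes it nonempty; so it suffices to bound the internal (c)-steps.

- If $L=\emptyset$, every (c)-step increases the floor of some clock of $P\cap K$ to a value $\le k$, and no clock enters $P$. So there are at most $k|K|$ of them.
- If $L\ne\emptyset$, every internal (c)-step moves to the bottom a class $Y\subseteq K$ that was strictly above the top class of $L$; the live clocks stay non-integral, so $Y$ is now below them. The number of $K$-clocks of $P$ strictly above the top class of $L$ strictly decreases. An internal (b)-step only removes $K$-clocks and never increases this number. So there are at most $|K|$ internal (c)-steps.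

## 7. The type game

**Definition 9.** A *type* is $(\pi,\Gamma)$, where $\pi$ is a phase with live set $L$ and $\Gamma$ is a set of pairs $(\rho,\psi)$, $\rho$ a joint region of phase $\pi$ and $\psi\in\mathrm{Sub}$, that is *locally consistent*:

- no $(\rho,\mathrm{ff})$, and no $(\rho,\text{atom})$ with the atom false in $\rho$;
- $(\rho,\psi_1\wedge\psi_2)\in\Gamma$ implies both $(\rho,\psi_i)\in\Gamma$; for $\vee$, at least one;
- $(\rho,x\ \mathrm{in}\ \psi)\in\Gamma$ implies $(\rho[x],\psi)\in\Gamma$, and $(\rho,Z)\in\Gamma$ implies $(\rho,\mathcal D(Z))\in\Gamma$;
- $(\rho,\forall\psi)\in\Gamma$ implies $(\rho,\psi)\in\Gamma$ and, if $\rho$ is internal, $(\mathrm{nx}(\rho),\forall\psi)\in\Gamma$;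
- $(\rho,\exists\psi)\in\Gamma$ implies $(\rho,\psi)\in\Gamma$, or $\rho$ is internal and $(\mathrm{nx}(\rho),\exists\psi)\in\Gamma$, or $\rho$ is exit.

A type collects the obligations of one automaton location during a stretch of time in which no live automaton clock leaves or reaches an integer, for all values of the formula clocks at once. Note that $\rho[x]$ and $\mathrm{nx}(\rho)$ have phase $\pi$, so the clauses make sense.

*Example.* Let $C=\{c\}$, $K=\emptyset$, $\varphi=\exists\langle a\rangle\mathrm{tt}$. Joint regions are the three phases $\pi_i$ ($c$ live, integral), $\pi_o$ ($c$ live, not integral), $\pi_\emptyset$ ($L=\emptyset$). The first two are exit, the third is final. The pair $(\pi_i,\{(\pi_i,\exists\langle a\rangle\mathrm{tt})\})$ is a type, since an exit region may postpone $\exists$. The pair $(\pi_\emptyset,\{(\pi_\emptyset,\exists\langle a\rangle\mathrm{tt})\})$ is not: in a final region $\langle a\rangle\mathrm{tt}$ must be present.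

**Definition 10 (the game).** First Eloise picks a type $(\pi_0,\Gamma_0)$ with $\pi_0$ the phase of the zero valuation with $L=C$, and $(\rho_0,\varphi)\in\Gamma_0$ where $\rho_0=\mathrm{reg}_C(0)$. Then rounds are played. At $(\pi,\Gamma)$ Abelard picks one of the following; if he cannot move, Eloise wins.

- **D**, allowed iff $L\ne\emptyset$. Eloise answers with $\delta\subseteq\mathcal Z_\pi$ and a type $(S_\delta(\pi),\Gamma')$ such that for all exit $\rho$: $(\rho,\forall\psi)\in\Gamma$ implies $(\mathrm{nx}_\delta(\rho),\forall\psi)\in\Gamma'$; and $(\rho,\exists\psi)\in\Gamma$ with $(\rho,\psi)\notin\Gamma$ implies $(\mathrm{nx}_\delta(\rho),\exists\psi)\in\Gamma'$. In this round every $x\in\mathcal Z_\pi$ *ticks*.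
- Some $(\rho,\langle a\rangle\psi)\in\Gamma$. Eloise answers with $r\subseteq C$ and a type $(\pi[r],\Gamma')$ such that $(\rho[r],\psi)\in\Gamma'$, and $(\rho'[r],\psi')\in\Gamma'$ for all $(\rho',[a]\psi')\in\Gamma$. In this round every $x\in r$ is *reset*.

If Eloise cannot answer she loses. An infinite play is won by Eloise iff
$$(\ast)\qquad\text{every }x\in C\text{ that ticks infinitely often is reset infinitely often.}$$

*Example (continued).* In the last example Eloise could try to postpone $\exists\langle a\rangle\mathrm{tt}$ forever, answering D with $\delta=\emptyset$ each time. If Abelard always plays D, then $c$ ticks infinitely often without reset and she loses. So $(\ast)$ also forces $\exists$ to be fulfilled.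

**Parity form.** Next we make $(\ast)$ checkable by priorities. Recall that in a finite parity game the vertices are divided between two players and carry priorities; a player who cannot move loses, and an infinite play is won by Eloise iff the largest priority occurring infinitely often is even.

Keep a list $(c_1,\dots,c_n)$ of $C$. In each round let $i$ (resp. $j$) be the largest position of a reset (resp. ticking) clock, $0$ if there is none. The priority of the round is $\max(2i,2j-1,0)$. Afterwards move the reset clocks to the front, keeping relative orders.

*Example.* With two clocks, suppose $c_1$ at position $1$ is reset in every even round and $c_2$ at position $2$ ticks in every odd round. Then the priorities are $2$ and $3$ alternately. The largest recurring one is odd, as it should be, since $c_2$ violates $(\ast)$.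

**Lemma 3.** $(\ast)$ holds iff the largest priority occurring infinitely often is even.

*Proof.* Let $I$ be the set of clocks reset infinitely often and $p=|I|$. After the last reset of a clock outside $I$, each clock of $I$, once reset, is in front of all clocks outside $I$ and stays there. So once every clock of $I$ has been reset again, $I$ occupies positions $1,\dots,p$ and the other clocks have fixed positions $>p$. From then on $i\le p$. If $p>0$, the occupant of position $p$ stays there until it is reset, because moving clocks from positions $<p$ to the front does not displace it. It is reset eventually, so $i=p$ infinitely often.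

If all clocks that tick infinitely often are in $I$, then eventually $j\le p$, all priorities are $\le2p$, and $2p$ recurs; if $p=0$, eventually there are no ticks and no resets and all priorities are $0$. The largest recurring priority is even.

Otherwise let $j_0>p$ be the largest position of a clock outside $I$ that ticks infinitely often. Eventually all priorities are at most $\max(2p,2j_0-1)=2j_0-1$, and $2j_0-1$ recurs. It is odd. $\square$

So this is a finite parity game. Abelard vertices are triples (type, list, last priority), with that priority; the first one gets priority $0$. Eloise vertices are triples (type, list, Abelard's choice) and one initial vertex, all with priority $0$. If $\Theta$ is the number of types, there are at most $\Theta\cdot n!\,(2n+1)$ Abelard vertices. We use two facts: finite parity games are positionally determined (Emerson–Jutla 1991; Mostowski 1991), that is, one player has a winning strategy that depends only on the current vertex; and with $V$ vertices and $d$ priorities they are solvable in time $V^{O(d)}$ (McNaughton 1993; Zielonka 1998).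

**Proposition.** Some $C$-automaton satisfies $\varphi$ iff Eloise wins. In that case a $(C,M)$-automaton with $M\le M^{\ast}:=\Theta\cdot n!\,(2n+1)$ satisfies $\varphi$.

## 8. From a satisfying automaton to a winning strategy

Let the $(C,M)$-automaton $A$ satisfy $\varphi$. For $u\in\mathbb R_{\ge0}^C$ let $L_u=\{x:u(x)\le M\}$. The *$M$-region* $q$ of $u$ is given by $L_q=L_u$, the integer parts on $L_u$, and the phase $\pi_q$ of $u|_{L_u}$. Every guard of $A$ is constant on each $q$: its constants are $\le M$, the clocks of $L_q$ have known integer part and integrality, and the others exceed $M$. Put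
$$\Gamma(l,q)=\{(\rho,\psi):\psi\in\mathrm{Sub},\ \text{there is } w=(u,v)\text{ with } u\in q,\ \mathrm{reg}_{L_q}(w)=\rho,\ (l,w)\models_{\mathcal D}\psi\}.$$
Such a $w$ is called a witness. Eloise keeps the position equal to $(\pi_q,\Gamma(l,q))$ for some location $l$ and $M$-region $q$. She starts with $l_0$ and the $M$-region of $0$, whose live set is $C$, and $(\rho_0,\varphi)\in\Gamma$ since $A$ satisfies $\varphi$.

**Step 1: $(\pi_q,\Gamma(l,q))$ is a type.** We must check local consistency, since Eloise may only use types. For Boolean, atom and $Z$ clauses use the same witness $w$. For $x\ \mathrm{in}\ \psi$ use $w[x:=0]$, which has region $\rho[x]$ and the same $u\in q$.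

Let $w$ be a witness for $(\rho,\forall\psi)$. Then $w\models\psi$, and $w+d\models\forall\psi$ for all $d$. If $\rho$ is internal, Lemma 2 gives $d$ with $\mathrm{reg}_{L_q}(w+d)=\mathrm{nx}(\rho)$. Here $u+d\in q$, because no clock of $L_q$ leaves or reaches an integer and the clocks outside $L_q$ stay above $M$. So $(\mathrm{nx}(\rho),\forall\psi)\in\Gamma(l,q)$.

Let $w$ be a witness for $(\rho,\exists\psi)$, say $w+d_0\models\psi$, and suppose $(\rho,\psi)\notin\Gamma(l,q)$. Then:

- $\rho$ is not final, since otherwise $L_q=\emptyset$, $w+d_0$ has region $\rho$, and $u+d_0\in q$, so $(\rho,\psi)\in\Gamma(l,q)$;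
- $d_0>0$;
- $d_0\ge d^{\ast}$ in case (c), since for $d_0<d^{\ast}$ again $w+d_0$ has region $\rho$ and $u+d_0\in q$.

So there is $d$ with $0<d\le d_0$ ($d<\varepsilon$ in case (b), $d=d^{\ast}$ in case (c)) such that
$$w+d\models\exists\psi \text{ and } d \text{ is one of the delays of Lemma 2 that lead to the next joint region.} \tag{2}$$
If $\rho$ is internal, then $u+d\in q$ as before, and $(\mathrm{nx}(\rho),\exists\psi)\in\Gamma(l,q)$. If $\rho$ is exit, local consistency asks nothing more.

**Step 2: the answer to D.** Eloise must choose which clocks die, and she lets a clock die when it passes $M$. Let $\delta$ be the set of $x\in\mathcal Z_{\pi_q}$ whose value is $M$. Let $q'$ be the next $M$-region: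

- If $\mathcal Z_{\pi_q}\ne\emptyset$, it is the region after small positive delays. Its live set is $L_q\setminus\delta$: clocks of $\delta$ now exceed $M$, the other integral ones are $<M$, and non-integral live values stay below their next integer, which is $\le M$.
- If $\mathcal Z_{\pi_q}=\emptyset$, it is the region obtained when the top fractional class of $L_q$ reaches integers, which are $\le M$, since non-integral live values are $<M$. Its live set is $L_q$.

Then $q'$ depends only on $q$ and has phase $S_\delta(\pi_q)$. Let $\rho$ be exit with witness $w$. The delays $d$ of Lemma 2 give $u+d\in q'$ with $\mathrm{reg}_{L_{q'}}(w+d)=\mathrm{nx}_\delta(\rho)$: in case (b) for all $0<d<\varepsilon$; in case (c) for $d=d^{\ast}$, which is determined by the top class of $L_q$ because $Y\cap L_q\ne\emptyset$. If $w\models\forall\psi$ then $w+d\models\forall\psi$, so $(\mathrm{nx}_\delta(\rho),\forall\psi)\in\Gamma(l,q')$. If $w\models\exists\psi$ and $(\rho,\psi)\notin\Gamma(l,q)$, then by (2) $w+d\models\exists\psi$ for a suitable such $d$, so $(\mathrm{nx}_\delta(\rho),\exists\psi)\in\Gamma(l,q')$. Hence $\delta$ and $\Gamma'=\Gamma(l,q')$ is a legal answer.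

**Step 3: the answer to $(\rho,\langle a\rangle\psi)$.** Eloise needs one edge that serves all $[a]$-formulas at once; it exists because guards are constant on $q$. For a witness $w$ there is an edge $l\xrightarrow{g,a,r}l'$, enabled at $w$ and hence on all of $q$, with $(l',w[r:=0])\models\psi$. She answers $r$ and $\Gamma(l',q[r])$, where $q[r]$ is the common $M$-region of the valuations $u[r:=0]$, $u\in q$; its live set is $L_q\cup r$ and its phase is $\pi_q[r]$. Then $(\rho[r],\psi)\in\Gamma(l',q[r])$. For $(\rho',[a]\psi')\in\Gamma(l,q)$ with witness $w'$, the same edge is enabled at $w'$, so $(l',w'[r:=0])\models\psi'$ and $(\rho'[r],\psi')\in\Gamma(l',q[r])$.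

**Step 4: infinite plays satisfy $(\ast)$.** This is the only place where finiteness of $M$ is used. Consider a part of a play without a reset of $x$. While $x$ is live its recorded value never decreases; at a tick $x$ has an integer value $\le M$, and right after it $x$ is above that integer or dead; once dead it stays dead. So successive ticks leave different integers $\le M$, and there are at most $M+1$ of them. Hence a clock that ticks infinitely often is reset infinitely often, and Eloise wins.

*Remark.* Apply Steps 1–3 to the structure with infinitely many loops $c=0,2,4,\dots$ from Section 4, with $M=\infty$: all clocks are always live, $\delta=\emptyset$ in every D-answer, and a guard is still constant on each $q$. The answers are legal, so without $(\ast)$ Eloise would win for the unsatisfiable $Z_\infty$. With Abelard playing D forever, $c$ ticks infinitely often and is never reset, and $(\ast)$ fails.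

## 9. From a positional strategy to an automaton

Fix a positional winning strategy of Eloise in the parity game. Let $G$ be the finite set of Abelard vertices reachable under it, with edges $g\to h$ labeled by Abelard's choice and Eloise's answer, and let $g_{init}$ be the first one. Write $L_g,\pi_g,\Gamma_g$ for the data of $g$. Each $g$ with $L_g\ne\emptyset$ has exactly one D-edge, and each $o=(\rho,\langle a\rangle\psi)\in\Gamma_g$ gives exactly one edge.

**Step 1: bounds from the pigeonhole principle.** We want to bound the ticks between resets. Every infinite path from $g_{init}$ is a play that Eloise wins, so by Lemma 3 it satisfies $(\ast)$. A closed walk can be reached from $g_{init}$ and then repeated forever. Hence *no closed walk of $G$ contains an $x$-tick but no $x$-reset.* Consequently: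

- (i) A path of $G$ without $x$-reset contains at most $|G|$ $x$-ticks, because two tick edges on it with the same source would give a forbidden closed walk.
- (ii) Paths of D-edges are finite. Along such a path, phases with $\mathcal Z_\pi\ne\emptyset$ and $\mathcal Z_\pi=\emptyset$ alternate, so on an infinite one some clock ticks infinitely often, and no clock is reset, a contradiction. Hence each $g$ has a *line* $g=g_0\xrightarrow{D,\delta_0}g_1\to\cdots\xrightarrow{D,\delta_{t-1}}g_t$ with $L_{g_t}=\emptyset$, and $L_{g_i}\neq\emptyset$ for $i<t$.

**Step 2: the automaton.** A location remembers a vertex $g$ at which it was entered, and the integer parts at that moment; guards find the current vertex on the line of $g$. Locations are pairs $(g,\iota)$ with $\iota:L_g\to\mathbb N$; the initial one is $(g_{init},0)$. Let $g_0,\dots,g_t$ be the line of $g$, so that $L_{g_{i+1}}=L_{g_i}\setminus\delta_i$. Put $\iota_0=\iota$. For $x\in L_{g_{i+1}}$ let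
$$\iota_{i+1}(x)=\begin{cases}\iota_i(x)+1&\text{if }x\in\mathcal Z_{\pi_{g_{i+1}}}\setminus\mathcal Z_{\pi_{g_i}},\\ \iota_i(x)&\text{otherwise.}\end{cases}$$
If $x\in\delta_i$ let $m_x=\iota_i(x)$. Define
$$\gamma_i=\bigwedge_{x\in\mathcal Z_{\pi_{g_i}}}x=\iota_i(x)\ \wedge\bigwedge_{x\in L_{g_i}\setminus\mathcal Z_{\pi_{g_i}}}\iota_i(x)<x<\iota_i(x)+1\ \wedge\bigwedge_{x\in L_{g_0}\setminus L_{g_i}}x>m_x.$$
For each $i$ and each edge $g_i\to h$ of $G$ labeled $o=(\rho,\langle a\rangle\psi)$ with answer $r$, add the edge $(g,\iota)\xrightarrow{\gamma_i,a,r}(h,\iota')$, where $\iota'=0$ on $r$ and $\iota'=\iota_i$ on $L_{g_i}\setminus r$; recall $L_h=L_{g_i}\cup r$. Keep only the locations reachable from $(g_{init},0)$ along edges.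

*Example.* Suppose $C=\{c\}$, $\iota(c)=0$, and the line of $g$ is: $c$ integral; then ($\delta_0=\emptyset$) $c$ not integral; then $c$ integral; then ($\delta_2=\{c\}$) $L=\emptyset$. Then $\gamma_0$ is $c=0$, $\gamma_1$ is $0<c<1$, $\gamma_2$ is $c=1$, and $\gamma_3$ is $c>1$ with $m_c=1$. The clock ticks at $g_0$ and $g_2$, that is, $m_c+1=2$ times.

**Step 3: finiteness and the size of constants.** We show that recorded integers count ticks. Follow the corresponding path of $G$ from $g_{init}$ (D-edges along lines, then action edges). We claim: if the recorded value of a live $x$ is exactly $m$ (that is, $x$ is integral and $\iota_i(x)=m$), then $x$ has ticked $m$ times since its last reset, or since the start if it was never reset; if it lies in $(m,m+1)$, then $x$ has ticked $m+1$ times. By induction along the path: at the start and after a reset the value is $0$ with $0$ ticks; a tick moves from $m$ to $(m,m+1)$, or kills $x$ with $m_x=m$; reaching an integer moves from $(m,m+1)$ to $m+1$ without a tick; all other steps change neither. In particular, if $x\in\delta_i$, then after that step $x$ has ticked $m_x+1$ times. By (i), all these tick numbers are at most $|G|$. So all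 constants in guards, including $\iota_i(x)+1$ for non-integral $x$, and all values of $\iota$ are $\le|G|\le M^{\ast}$. There are at most $|G|(|G|+1)^n$ locations. So this is a $(C,M)$-automaton with $M\le M^{\ast}$. Call it $A$.

**Step 4: the guards of one location exclude each other.** This lets a location know its place on the line. Let $i<j$. Recorded integers never decrease along the line, and $\gamma_j$ implies $x\ge\iota_j(x)$ for $x\in L_{g_j}$. In the step $i\to i+1$ one of two cases occurs.

1. $\mathcal Z_{\pi_{g_i}}\ne\emptyset$; take $x$ in it. Then $\gamma_i$ says $x=\iota_i(x)$, while $\gamma_j$ implies $x>\iota_i(x)$. Indeed, if $x$ is live at $j$, it is either non-integral with $\iota_j(x)\ge\iota_i(x)$, or it has become integral again after being non-integral at $i+1$, so $\iota_j(x)\ge\iota_i(x)+1$; if $x$ is dead at $j$, then $x>m_x\ge\iota_i(x)$.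
2. $\mathcal Z_{\pi_{g_i}}=\emptyset$; some $x\in L_{g_i}$ reaches an integer, and $\iota_{i+1}(x)=\iota_i(x)+1$. Then $\gamma_i$ says $x<\iota_i(x)+1$, while $\gamma_j$ implies $x\ge\iota_i(x)+1$: if $x$ is live at $j$, $x\ge\iota_j(x)\ge\iota_{i+1}(x)$, and if it is dead, $x>m_x\ge\iota_{i+1}(x)$.

**Step 5: a candidate consistent set.** We now transport the obligations $\Gamma_g$ to concrete states. A state $((g,\iota),u)$ *is at index $i$* if on $L_{g_i}$ the valuation $u$ has integer parts $\iota_i$ and phase $\pi_{g_i}$, and $u(x)>m_x$ for $x\in L_{g_0}\setminus L_{g_i}$. Such a state satisfies $\gamma_i$, hence no other $\gamma_j$, so the index is unique. Put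
$$R=\{((g,\iota),(u,v),\psi):((g,\iota),u)\text{ is at some index }i,\ (\mathrm{reg}_{L_{g_i}}(u,v),\psi)\in\Gamma_{g_i}\}.$$

**Claim.** $R$ is consistent.

The Boolean, atom, "in" and $Z$ clauses follow from local consistency and Lemma 1; a reset of a formula clock does not change $u$, hence not the index.

*The clause for $[a]\psi$.* Let the state be at index $i$, $\rho=\mathrm{reg}_{L_{g_i}}(w)$ and $(\rho,[a]\psi)\in\Gamma_{g_i}$. Any $a$-move uses an edge whose guard holds, so the guard is $\gamma_i$ for this $i$, and the edge comes from some $(\rho^\circ,\langle a\rangle\psi^\circ)\in\Gamma_{g_i}$ with answer $r$ and target $(h,\iota')$. On $L_h=L_{g_i}\cup r$ the new valuation has integer parts $\iota'$ and phase $\pi_{g_i}[r]=\pi_h$, so the new state is at index $0$ of $(h,\iota')$. Its joint region is $\rho[r]$ by Lemma 1, and $(\rho[r],\psi)\in\Gamma_h$ by the rules of the game.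

*The clause for $\langle a\rangle\psi$.* Use the edge for $o=(\rho,\langle a\rangle\psi)$ itself. Its guard $\gamma_i$ holds, the new state is at index $0$ of $(h,\iota')$ with region $\rho[r]$, and $(\rho[r],\psi)\in\Gamma_h$.

**Step 6: following delays.** To treat $\forall$ and $\exists$ we follow a delay through indices and regions. For a state at index $i$ with joint region $\rho$ define the next pair: $(i,\mathrm{nx}(\rho))$ if $\rho$ is internal; $(i+1,\mathrm{nx}_{\delta_i}(\rho))$ if $\rho$ is exit (then $L_{g_i}\ne\emptyset$, so $i<t$); none if $\rho$ is final. Lines and internal chains are finite, so this deterministic chain ends in a final region. Let $\eta(i,\rho)$ be its length. By Lemma 2 the next pair is realized by concrete delays: by all $0<d<\varepsilon$ in case (b), and by $d=d^{\ast}$ in case (c), with $\rho$ and $i$ unchanged for $d<d^{\ast}$. The index is as claimed: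

- internal steps change neither the phase nor the integer parts of live clocks;
- in exit steps these change to $\pi_{g_{i+1}}$ and $\iota_{i+1}$ (in case (b) live integral clocks leave their integers and floors stay; in case (c) the top class of $L_{g_i}$ reaches integers and its floors grow by $1$), and each $x\in\delta_i$, having had value exactly $m_x$, now has value $>m_x$;
- clocks of $L_{g_0}$ that are already dead keep values $>m_x$.

*The clause for $\forall\psi$.* By induction on $\eta(i,\rho)$ we show: if $(\rho,\forall\psi)\in\Gamma_{g_i}$, then $((g,\iota),w+d,\forall\psi)\in R$ for every $d\ge0$. By local consistency then also $((g,\iota),w+d,\psi)\in R$, which is what the clause needs. If $\rho$ is final, then $L_{g_i}=\emptyset$, the index does not change under delay, and Lemma 2(a) gives the statement. Otherwise the next pair carries $\forall\psi$ too: by local consistency if $\rho$ is internal, by the D-rule if $\rho$ is exit. In case (b), $d=0$ is trivial; for $d>0$ choose $0<d'\le d$ with $d'<\varepsilon$ and apply the induction hypothesis to $w+d'$ and $d-d'$. In case (c), for $d<d^{\ast}$ region and index are unchanged; for $d\ge d^{\ast}$ apply the induction hypothesis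 to $w+d^{\ast}$ and $d-d^{\ast}$.

*The clause for $\exists\psi$.* By induction on $\eta(i,\rho)$ we show: if $(\rho,\exists\psi)\in\Gamma_{g_i}$, there is $d\ge0$ with $((g,\iota),w+d,\psi)\in R$. If $(\rho,\psi)\in\Gamma_{g_i}$ take $d=0$; by local consistency this is the case when $\rho$ is final. Otherwise the next pair carries $\exists\psi$, by local consistency if $\rho$ is internal and by the D-rule if $\rho$ is exit. It is reached by a delay, and the induction hypothesis applies there; add the two delays. This proves the claim.

**Step 7: end of the proof of the Proposition.** The initial state with all clocks $0$ is at index $0$ of $(g_{init},0)$, and $(\rho_0,\varphi)\in\Gamma_{g_{init}}$. So $((g_{init},0),0,\varphi)\in R$, and by the claim and Lemma 0, $A$ satisfies $\varphi$. Together with Section 8 this proves the Proposition. $\square$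

## 10. Decidability and the doubly exponential upper bound

**Proof of Theorem A.** All ingredients are finite and computable. A candidate tuple is a joint region iff a finite system of strict and non-strict linear inequalities over the reals is feasible; the floors of clocks in $L$ may be taken to be $0$, since $\mathrm{reg}_L$ depends only on their fractional parts. The operations $\rho[x],\rho[r],\mathrm{nx}_\delta$ are given explicitly in the proofs of Lemmas 1 and 2. So the parity game can be constructed and solved. By the Proposition, Eloise wins iff the instance is $C$-satisfiable, and then a positional winning strategy yields $A$ as in Section 9. $\square$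

Equivalently, $\varphi$ is $C$-satisfiable iff it is $(C,M^{\ast})$-satisfiable with the computable number $M^{\ast}$, and this reduces the problem to the known decidable one.

**Proof of Theorem B(1).** The sets $L,P,\mathcal Z$, the floors, the preorder and the $2k+3$ difference classes give at most
$$2^{O(n+|K|)}\,(k+1)^{|K|}\,(n+|K|)^{n+|K|}\,(2k+3)^{|K|^2}=2^{\mathrm{poly}(s)}$$
joint regions. A type is a phase with a set of pairs (region, formula), so $\Theta\le2^{2^{\mathrm{poly}(s)}}$. The game has $V=2^{2^{\mathrm{poly}(s)}}$ vertices, since the factors $n!$, $2n+1$ and the number of choices of Abelard are absorbed. It has at most $2n+1$ priorities, is built in time polynomial in this bound, and is solved in time $V^{O(n+1)}=2^{2^{\mathrm{poly}(s)}}$. Finally $M\le M^{\ast}=\Theta\,n!\,(2n+1)$, and by Step 3 of Section 9 the number of locations is at most $M^{\ast}(M^{\ast}+1)^n$. Both are at most $2^{2^{P(s)}}$ for a suitable polynomial $P$. $\square$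

## 11. A binary counter that forces $M\ge2^{2^m}$

We write a short formula that makes the sequence "is $a$ enabled after delay $t=0,1,2,\dots$?" spell out all values of an $N$-bit counter, $N=2^m$, and then stop counting. By (1) the automaton then needs a constant close to the length of the sequence.

Let $K=\{p,z\}$, with $z$ the clock of $\mathrm{tick}$, and put $J_1=z\ \mathrm{in}\ \exists(z=N\wedge\langle a\rangle\mathrm{tt})$ and $J_0=z\ \mathrm{in}\ \exists(z=N\wedge[a]\mathrm{ff})$: "after delay $N$, $a$ is enabled (resp. disabled)". Let
$$\begin{aligned}B&\stackrel{\max}{=}[a]\mathrm{ff}\wedge\big((p<N-1\wedge\mathrm{tick}\,B)\vee p=N-1\big)\\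
U_1&\stackrel{\max}{=}\big(\langle a\rangle\mathrm{tt}\wedge J_0\wedge((p<N-1\wedge\mathrm{tick}\,U_1)\vee p=N-1)\big)\\
&\quad\ \vee\big([a]\mathrm{ff}\wedge J_1\wedge((p<N-1\wedge\mathrm{tick}\,U_0)\vee(p=N-1\wedge\mathrm{tick}(p\ \mathrm{in}\ U_1)))\big)\\
U_0&\stackrel{\max}{=}\big((\langle a\rangle\mathrm{tt}\wedge J_1)\vee([a]\mathrm{ff}\wedge J_0)\big)\wedge\big((p<N-1\wedge\mathrm{tick}\,U_0)\vee(p=N-1\wedge\mathrm{tick}(p\ \mathrm{in}\ U_1))\big)\end{aligned}$$
and $\varphi_m=B\wedge U_1$. With $N$ in binary its size is $O(m)$. Let $\mathrm{bit}(t)=1$ iff $a$ is enabled in $l_0$ after delay $t\in\mathbb N$ from the start, and let block $j$ be the word $\mathrm{bit}(jN)\dots\mathrm{bit}(jN+N-1)$, read as a number $\beta_j$ with the least significant bit first. Actions are only used to test enabledness, so the truth of $\varphi_m$ depends only on these bits. The clock $p$ holds $t\bmod N$. $U_1$ processes a position with carry $1$, $U_0$ with carry $0$.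

*Example.* For $m=1$, $N=2$, the bits at times $0,\dots,9$ are forced to be $00\,|\,10\,|\,01\,|\,11\,|\,00$. $B$ gives $00$. At $t=0$, $U_1$ sees $0$ and demands $\mathrm{bit}(2)=1$; then $U_0$ at $t=1$ copies $0$ to $t=3$. At $t=2$, $U_1$ sees $1$ and demands $\mathrm{bit}(4)=0$; at $t=3$, $U_1$ sees $0$ and demands $\mathrm{bit}(5)=1$. At $t=4$ it sees $0$ and demands $\mathrm{bit}(6)=1$; $U_0$ at $t=5$ copies $1$ to $t=7$. At $t=6,7$, $U_1$ sees $1,1$, demands $\mathrm{bit}(8)=\mathrm{bit}(9)=0$ and stops. By (1), $M\ge7$, although the constants of the formula are at most $2$.

**Step 1: the bits are forced.** Suppose $\varphi_m$ holds initially. $B$ says that bits $0,\dots,N-1$ are $0$, so $\beta_0=0$. Suppose $U_1$ holds at time $jN$ with $p=0$. The bit at the current time decides which disjunct of $U_1$ is used. As long as the bits of block $j$ are $1$, the corresponding bits of block $j+1$ are $0$ and $U_1$ continues. At the first $0$, the corresponding bit of block $j+1$ is $1$, and the remaining bits are copied by $U_0$. This is binary increment: if $\beta_j<2^N-1$, then $\beta_{j+1}=\beta_j+1$, and the last position leads by $\mathrm{tick}(p\ \mathrm{in}\ U_1)$ to $U_1$ at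 time $(j+1)N$ with $p=0$. If $\beta_j=2^N-1$, then $\beta_{j+1}=0$ and processing stops. Since $\beta_0=0$, we get $\beta_j=j$ for $j<2^N$ and $\beta_{2^N}=0$. In particular $\mathrm{bit}(N2^N-1)=1$ and $\mathrm{bit}(N2^N)=0$.

**Step 2: the lower bound.** If both $N2^N-1$ and $N2^N$ were larger than $M$, this would contradict (1). Hence $M\ge N2^N-1\ge2^N=2^{2^m}$, where the last inequality uses $N\ge2$.

**Step 3: satisfiability with one clock.** Fix $c\in C$. Take one location with $a$-loops, without resets, guarded by $c=t$ for those $t<N2^N$ such that binary digit number $t\bmod N$ of $\lfloor t/N\rfloor$ is $1$. Then the following sets are a post-fixed point: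

- $B$: $u(c)=v(p)=i$ for an integer $0\le i<N$;
- $U_1$: $u(c)=jN+i$, $v(p)=i$ with $0\le i<N$, $0\le j<2^N$, and the $i$ lowest digits of $j$ are all $1$;
- $U_0$: the same, but at least one of the $i$ lowest digits of $j$ is $0$.

For $B$ the digits of $0$ are $0$. For $U_1$ with digit $i$ of $j$ equal to $1$: digits $0,\dots,i$ of $j$ are all $1$, so digit $i$ of $j+1$ is $0$ if $j<2^N-1$, and for $j=2^N-1$ the next block has no guard and is $0$; so $J_0$ holds. If $i<N-1$ the next state is in the set for $U_1$. With digit $i$ of $j$ equal to $0$: $j<2^N-1$ and digit $i$ of $j+1$ is $1$, so $J_1$ holds, and the next state is in the set for $U_0$, or, if $i=N-1$, in the set for $U_1$ with $j+1<2^N$ and position $0$. For $U_0$: a lower digit $0$ absorbs the carry, so $j<2^N-1$ and digits number $i$ of $j$ and $j+1$ agree; the next state is in the set for $U_0$, or for $U_1$ at $j+1$ if $i=N-1$. The initial state is in the sets for $B$ and $U_1$. So $\varphi_m$ is $C$-satisfiable for every nonempty $C$, which proves Theorem B(3). $\square$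

## 12. Hardness for 2EXPTIME, without automaton clocks

An alternating Turing machine has existential and universal configurations; acceptance is the existence of a strategy of the existential player, in the game where the owner of a configuration picks the successor, that forces reaching acceptance. By Chandra–Kozen–Stockmeyer (J. ACM 1981), alternating exponential space equals 2EXPTIME, which is closed under complement.

**Step 1: an avoidance game.** $L_\nu$ has greatest fixed points, so we want a game in which the good player wins by surviving forever. Let $Q$ be 2EXPTIME-complete, and let $T_0$ be an exponential-space single-tape alternating machine for the complement of $Q$, accepting by an accepting state. $T_0$ accepts an input iff its existential player can force reaching that state, so by determinacy of reachability games $X\in Q$ iff its universal player can avoid it forever. Exchange the two players and call the accepting state *rejecting*: $X\in Q$ iff player $\exists$ can avoid the rejecting state forever from the initial configuration.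

Normalize the machine as follows.

- Halting configurations are given moves: a player who had no move in a non-accepting configuration of $T_0$ loops forever if $T_0$ does not accept there, and moves to the rejecting state if $T_0$ accepts there by convention (universal player without successors).
- Choices among more than two moves are split into binary choices through intermediate states.
- Dummy moves (two identical successors) are inserted so that $\exists$- and $\forall$-configurations strictly alternate, starting with $\exists$; the player to move is part of the state.

Thus each non-rejecting configuration $c$ has exactly two (possibly equal) successors $\delta_0(c),\delta_1(c)$. This gives a fixed machine $T$. On input $X$ with $|X|\ge1$ (the empty input can be sent to one of the instances $\mathrm{tt}$, $\mathrm{ff}$), configurations are words $c_0\dots c_{N-1}$ of length $N=2^m$, with $m=\mathrm{poly}(|X|)$ so large that $N\ge|X|+4$ and the head never leaves cells $1,\dots,N-2$. The letter $\#$ occurs exactly at cells $0$ and $N-1$, and the other cells carry tape symbols or pairs (state, symbol). Moves are local, so there are functions $f_0,f_1$ such that for $1\le i\le N-2$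 cell $i$ of $\delta_b(c)$ is $f_b(c_{i-1},c_i,c_{i+1})$; on windows that do not occur, let $f_b$ be arbitrary. Let $\Sigma$ be the finite set of letters and $Act=\Sigma\cup\{\mathrm{go},0,1\}$, a disjoint union.

**Step 2: the formula.** A configuration will be written along a path of the automaton, one cell per time unit: at each cell exactly one letter is enabled, $\mathrm{go}$ moves to the next cell, and at the last cell the action $b\in\{0,1\}$ moves to the first cell of the $b$-successor. Use $K=\{p,y,z\}$, where $p$ is the cell number, $z$ is the clock of $\mathrm{tick}$, and $y$ measures the distance $N$ between corresponding cells of consecutive configurations. For modes $e\in\{\exists,\forall\}$ with $\bar e$ the other mode, $\tau\in\Sigma^3$ and $\sigma\in\Sigma$, declare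
$$\begin{aligned}
Z_e&\stackrel{\max}{=}Lab\wedge Chk\wedge\big((p<N-1\wedge\langle \mathrm{go}\rangle\mathrm{tt}\wedge[\mathrm{go}]\,\mathrm{tick}\,Z_e)\\&\qquad\vee(p=N-1\wedge Br_e\wedge[0]\,\mathrm{tick}(p\ \mathrm{in}\ Z_{\bar e})\wedge[1]\,\mathrm{tick}(p\ \mathrm{in}\ Z_{\bar e}))\big)\\
W_\tau&\stackrel{\max}{=}(p<N-1\wedge[\mathrm{go}]\,\mathrm{tick}\,W_\tau)\vee(p=N-1\wedge[0]\,\mathrm{tick}\,V_{f_0(\tau)}\wedge[1]\,\mathrm{tick}\,V_{f_1(\tau)})\\
V_\sigma&\stackrel{\max}{=}(y=N\wedge\langle\sigma\rangle\mathrm{tt})\vee(y<N\wedge[\mathrm{go}]\,\mathrm{tick}\,V_\sigma)\\
B&\stackrel{\max}{=}p=N-1\vee(p<N-1\wedge\langle\text{blank}\rangle\mathrm{tt}\wedge[\mathrm{go}]\,\mathrm{tick}\,B)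
\end{aligned}$$
where

- $Br_\exists=\langle0\rangle\mathrm{tt}\vee\langle1\rangle\mathrm{tt}$ and $Br_\forall=\langle0\rangle\mathrm{tt}\wedge\langle1\rangle\mathrm{tt}$;
- $Lab$ says that exactly one letter is enabled, that it is not rejecting, and that it is $\#$ exactly at the two end cells:
$$\begin{aligned}Lab={}&\bigvee_\sigma\Big(\langle\sigma\rangle\mathrm{tt}\wedge\bigwedge_{\sigma'\ne\sigma}[\sigma']\mathrm{ff}\Big)\wedge\bigwedge_{\sigma\text{ rejecting}}[\sigma]\mathrm{ff}\\&\wedge\big((\langle\#\rangle\mathrm{tt}\wedge(p=0\vee p=N-1))\vee([\#]\mathrm{ff}\wedge p>0\wedge p<N-1)\big),\end{aligned}$$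
with $\sigma$ rejecting if it is a pair (rejecting state, symbol);
- $Chk$ reads a window of three cells, resets $y$ at the middle one, and hands the window to $W$:
$$Chk=p>N-3\ \vee\bigwedge_\alpha\Big([\alpha]\mathrm{ff}\vee[\mathrm{go}]\,\mathrm{tick}\Big(y\ \mathrm{in}\bigwedge_\beta\big([\beta]\mathrm{ff}\vee[\mathrm{go}]\,\mathrm{tick}\bigwedge_\gamma([\gamma]\mathrm{ff}\vee W_{(\alpha,\beta,\gamma)})\big)\Big)\Big).$$

With $\sigma_1\dots\sigma_{|X|}$ the initial contents of cells $1,\dots,|X|$ (the remaining inner cells being blank), let
$$\varphi=Z_\exists\wedge[\mathrm{go}]\,\mathrm{tick}\big(\langle\sigma_1\rangle\mathrm{tt}\wedge[\mathrm{go}]\,\mathrm{tick}(\langle\sigma_2\rangle\mathrm{tt}\wedge\cdots[\mathrm{go}]\,\mathrm{tick}(\langle\sigma_{|X|}\rangle\mathrm{tt}\wedge[\mathrm{go}]\,\mathrm{tick}\,B)\cdots)\big).$$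
Since $\Sigma$ is fixed and $N$ is written with $\mathrm{poly}(|X|)$ bits, $\varphi$ is computable in polynomial time.

**Step 3: if $X\in Q$, a clock-free automaton satisfies $\varphi$.** We turn a strategy into an automaton. Player $\exists$ has a positional strategy that avoids rejection (a safety game on a finite graph). Take locations $(c,i)$, where $c$ is a configuration reachable under the strategy (all of them non-rejecting) and $0\le i<N$; all guards are $\mathrm{tt}$ and there are no resets. Edges: a self-loop labeled $c_i$; a $\mathrm{go}$-edge $(c,i)\to(c,i+1)$ for $i<N-1$; and $b$-edges $(c,N-1)\to(\delta_b(c),0)$, for the chosen $b$ if $c$ is existential, for both $b$ if $c$ is universal. The initial location is $(c_{in},0)$, with $c_{in}$ the initial configuration. The following sets of extended states form a post-fixed point (clocks not mentioned are arbitrary):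

- $Z_e$: location $(c,i)$ with $c$ of mode $e$, and $p=i$;
- $W_\tau$: location $(c,i)$, $p=i$, and $y=i-i_0$ for some $1\le i_0\le N-2$ with $i\ge i_0+1$ and $\tau=(c_{i_0-1},c_{i_0},c_{i_0+1})$;
- $V_\sigma$: location $(c,i)$, and $y=N-i_0+i$ for some $1\le i_0\le N-2$ with $i\le i_0$ and $c_{i_0}=\sigma$;
- $B$: location $(c_{in},i)$, $p=i>|X|$.

We check the four equations.

For $Z_e$: $Lab$ holds since $c_i$ is the only enabled letter, $c$ is not rejecting, and $\#$ occurs exactly at cells $0$ and $N-1$. In $Chk$ at $i\le N-3$, only $\alpha=c_i$, $\beta=c_{i+1}$, $\gamma=c_{i+2}$ matter, because for the other letters $[\alpha]\mathrm{ff}$ etc. hold. After the reset of $y$ at cell $i_0=i+1\le N-2$ and one more step we are at cell $i_0+1$ with $p=i_0+1$ and $y=1$, in the set for $W_\tau$. For the third conjunct: if $i<N-1$, $\mathrm{go}$ is enabled and leads, after delay $1$, to $(c,i+1)$ with $p=i+1$. If $i=N-1$, $Br_e$ holds by the choice of $b$-edges, and each $b$-move leads, after delay $1$ and reset of $p$, to cell $0$ of $\delta_b(c)$, which has mode $\bar e$, with $p=0$.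

For $W_\tau$: if $i<N-1$, a $\mathrm{go}$-step with delay $1$ increases $i,p,y$ by one. If $i=N-1$, a $b$-move followed by delay $1$ gives $y=N-i_0$ at cell $0$ of $\delta_b(c)$, whose letter at $i_0$ is $f_b(\tau)$. This is in the set for $V_{f_b(\tau)}$.

For $V_\sigma$: $y=N$ iff $i=i_0$, and then $\sigma$ is enabled. Otherwise $y<N$, and $\mathrm{go}$-steps lead to $i+1\le i_0$ with $y$ increased by one.

For $B$: for $|X|<i<N-1$ the letter at $i$ is blank, and $\mathrm{go}$ leads to $i+1$; for $i=N-1$ the first disjunct holds.

The initial state lies in the set for $Z_\exists$, and the second conjunct of $\varphi$ reads off cells $1,\dots,|X|$ of $c_{in}$ and arrives at $B$ at cell $|X|+1\le N-3$ with $p=|X|+1$. So $\varphi$ is satisfied by a clock-free automaton. Such an automaton is a $C$-automaton for every $C$.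

**Step 4: if some $C$-automaton satisfies $\varphi$, then $X\in Q$.** Here $C$ is arbitrary. We read a strategy off the automaton. Consider paths whose steps are "action in $\{\mathrm{go},0,1\}$, then delay $1$". Formula clocks do not influence which moves exist, so different formula-clock values can be followed along the same path. From a state satisfying $Z_e$ with $p=0$, repeatedly choosing $\mathrm{go}$-moves (they exist while $p<N-1$) gives states with $p=0,\dots,N-1$, all satisfying $Z_e$, and their unique enabled letters spell a word of length $N$. At $p=N-1$ there is a $b$-move for some $b$ if $e=\exists$, and for each $b$ if $e=\forall$; it leads, after delay $1$ and reset of $p$, to a state satisfying $Z_{\bar e}$ with $p=0$.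

*The first word is the initial configuration.* Along the chosen $\mathrm{go}$-path the second conjunct of $\varphi$ makes $\sigma_1,\dots,\sigma_{|X|}$ enabled at cells $1,\dots,|X|$, and $B$ makes blank enabled at cells $|X|+1,\dots,N-2$. By $Lab$ these are the letters of those cells, and the end cells have letter $\#$.

*Consecutive words.* Consider two consecutive words on such a path, joined by a $b$-move, and $1\le i\le N-2$. $Chk$ holds at cell $i-1$, where $p=i-1\le N-3$, so its second disjunct holds. The letters $\alpha,\beta,\gamma$ enabled at cells $i-1,i,i+1$ make the alternatives $[\alpha]\mathrm{ff}$, $[\beta]\mathrm{ff}$, $[\gamma]\mathrm{ff}$ false. Since $[\mathrm{go}]$ quantifies over all $\mathrm{go}$-moves, $W_{(\alpha,\beta,\gamma)}$ holds at cell $i+1$ of the chosen path with $y=1$. By its first disjunct it holds along the path up to cell $N-1$, where $y=N-1-i$. By its second disjunct, after the $b$-move and delay $1$, $V_{f_b(\alpha,\beta,\gamma)}$ holds at cell $0$ of the next word with $y=N-i$. At cell $j<i$ of that word $y=N-i+j<N$, so $V$ is passed on along the $\mathrm{go}$-moves; at cell $i$ we have $y=N$, so $f_b(\alpha,\beta,\gamma)$ is enabled there, and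 by $Lab$ it is the letter of that cell. Together with the $\#$-condition in $Lab$: if the first of the two words is a configuration $c$, which by $Lab$ is non-rejecting, then the second is $\delta_b(c)$.

*The strategy.* By induction all words are configurations, none of them is rejecting by $Lab$, and the mode of $Z_e$ agrees with the player to move, since both strictly alternate starting with $\exists$. Player $\exists$ follows such a path: in existential configurations $b$ is supplied by $Br_\exists$; in universal ones it is chosen by the opponent, and $Br_\forall$ provides the move. This strategy avoids rejection forever, so $X\in Q$.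

Steps 3 and 4 show that for every $C$, $X\in Q$ iff $\varphi$ is $C$-satisfiable. This proves Theorem B(2). $\square$
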